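# An ultra-arc that is homeomorphic to no Fubini ultra-arc

Ultra-arcs are continua obtained by placing a copy of $[0,1]$ over every natural number and going to infinity along an ultrafilter. Some ultrafilters are products of two others, and the ultra-arcs over these are called Fubini ultra-arcs. Up to homeomorphism, are these all the ultra-arcs? Under the Continuum Hypothesis (CH) the answer is yes for a soft reason. We start with that case, see which part of its proof depends on CH, and build the counterexample at exactly that place.

## 1. Under CH all ultra-arcs are homeomorphic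

Write $\mathbb I=[0,1]$ and let $\omega^*$ be the set of free ultrafilters on $\omega$.

**Definition (ultra-arc).** Let $X$ be compact Hausdorff and $\mathcal D\in\omega^*$. Let $q:\omega\times X\to\omega$ be the projection and $\beta q:\beta(\omega\times X)\to\beta\omega$ its Stone–Čech extension. The $\mathcal D$-ultracopower of $X$ is the fiber $X_{\mathcal D}=(\beta q)^{-1}(\mathcal D)$. An *ultra-arc* is a space homeomorphic to $\mathbb I_{\mathcal D}$ for some $\mathcal D\in\omega^*$, and $\mathcal D$ is its indexing ultrafilter. Equivalently, the ultra-arcs are the spaces homeomorphic to a standard subcontinuum of $\beta[0,\infty)\setminus[0,\infty)$.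

For any countably infinite discrete set $J$ and any free ultrafilter $\mathcal F$ on $J$ we define $\mathbb I_{\mathcal F}$ in the same way, as the fiber over $\mathcal F$ of $\beta q:\beta(J\times\mathbb I)\to\beta J$. A bijection between $J$ and $\omega$ induces a homeomorphism onto an ultra-arc in the original sense, so nothing new arises.

**Definition (Fubini ultrafilter).** For $R\subseteq\omega\times\omega$ put $R(i)=\{j:(i,j)\in R\}$. For $\mathcal D,\mathcal E\in\omega^*$ the Fubini product $\mathcal D\cdot\mathcal E$ is the ultrafilter on $\omega\times\omega$ given by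
$$R\in\mathcal D\cdot\mathcal E\iff\{i:R(i)\in\mathcal E\}\in\mathcal D .$$
A free ultrafilter on $\omega$ is a *Fubini ultrafilter* if some bijection $\omega\to\omega\times\omega$ carries it onto some $\mathcal D\cdot\mathcal E$ with $\mathcal D,\mathcal E\in\omega^*$. A *Fubini ultra-arc* is an ultra-arc whose indexing ultrafilter is Fubini.

For example, $\{(i,j):i<j\}\in\mathcal D\cdot\mathcal E$, because each of its sections is cofinite. No single column $\{i\}\times\omega$ belongs to $\mathcal D\cdot\mathcal E$, because $\{i\}\notin\mathcal D$.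

We ask whether ZFC proves that *every ultra-arc is homeomorphic to a Fubini ultra-arc*. The question is not vacuous, because not every free ultrafilter is Fubini. A *weak P-point* is a point of $\omega^*$ that is not in the closure of any countable subset of its complement, and ZFC proves that there are $2^{\mathfrak c}$ of them. But $\mathcal D\cdot\mathcal E$ is in the closure of the countable set of ultrafilters $\mathcal E^{(i)}=\{R:R(i)\in\mathcal E\}$, since each $R\in\mathcal D\cdot\mathcal E$ lies in some $\mathcal E^{(i)}$. Also $\mathcal D\cdot\mathcal E\ne\mathcal E^{(i)}$, because the column $\{i\}\times\omega$ is in $\mathcal E^{(i)}$ only. So a Fubini ultrafilter is never a weak P-point.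

### 1.1 Computing with closed sets in $\mathbb I_{\mathcal F}$

Let $\mathcal F$ be a free ultrafilter on $J$. "For $\mathcal F$-many $n$" means for all $n$ in some member of $\mathcal F$, and $\le_{\mathcal F},<_{\mathcal F},=_{\mathcal F}$ denote relations that hold for $\mathcal F$-many $n$. Let ${}^*\mathbb I_{\mathcal F}=\mathbb I^J/\mathcal F$, a linear order. Closures in $\beta(J\times\mathbb I)$ are written with a bar. Since $J\times\mathbb I$ is normal, $\overline{A\cap B}=\overline A\cap\overline B$ for closed $A,B\subseteq J\times\mathbb I$.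

For a sequence $C=(C_n)_{n\in J}$ of closed subsets of $\mathbb I$ put
$$C_{\mathcal F}=\mathbb I_{\mathcal F}\cap\overline{\textstyle\bigcup_n\{n\}\times C_n}.$$

**(a)** *$C_{\mathcal F}$ depends only on $C$ modulo $\mathcal F$.* If $Z\in\mathcal F$, then $\beta q$ maps $\overline{(J\setminus Z)\times\mathbb I}$ into the closure of $J\setminus Z$ in $\beta J$, which does not contain $\mathcal F$. So $\mathbb I_{\mathcal F}$ is disjoint from $\overline{(J\setminus Z)\times\mathbb I}$ and contained in $\overline{Z\times\mathbb I}$. Hence only the $C_n$ with $n\in Z$ matter.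

**(b)** $(C\cap C')_{\mathcal F}=C_{\mathcal F}\cap C'_{\mathcal F}$ and $(C\cup C')_{\mathcal F}=C_{\mathcal F}\cup C'_{\mathcal F}$, with operations taken coordinatewise. The first is the displayed property of closures of closed sets. The second holds in every space.

**(c)** *$C_{\mathcal F}\neq\emptyset$ iff $C_n\ne\emptyset$ for $\mathcal F$-many $n$.* If $C_n=\emptyset$ for $\mathcal F$-many $n$, then by (a) we may replace every $C_n$ by $\emptyset$, and $C_{\mathcal F}=\emptyset$. Conversely let $x_n\in C_n$ for $n\in Z\in\mathcal F$. The closed sets $\overline{\{(n,x_n):n\in Z'\}}$, for $Z'\subseteq Z$ with $Z'\in\mathcal F$, have the finite intersection property, so they have a common point $p$. Then $\beta q(p)$ is in the closure of every such $Z'$, so $\beta q(p)=\mathcal F$. Hence $p\in C_{\mathcal F}$.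

**(d)** *If $p\ne r$ in $\mathbb I_{\mathcal F}$, there are $C,C'$ with $p\in C_{\mathcal F}$, $r\in C'_{\mathcal F}$ and $C_n\cap C'_n=\emptyset$ for all $n$. The sets $C_{\mathcal F}$ form a base for the closed sets of $\mathbb I_{\mathcal F}$.* Take a continuous $g:\beta(J\times\mathbb I)\to[0,1]$ with $g(p)=0$, $g(r)=1$, and put $C_n=\{x:g(n,x)\le1/3\}$, $C'_n=\{x:g(n,x)\ge2/3\}$. As $J\times\mathbb I$ is dense, every neighborhood of $p$ contains points $(n,x)$ with $g(n,x)<1/3$, so $p\in C_{\mathcal F}$. Likewise $r\in C'_{\mathcal F}$. For the base, let $K$ be closed with $p\notin K$, take $g=0$ on $K$ and $g(p)=1$, and let $C_n=\{x:g(n,x)\le1/2\}$. Then $K\subseteq C_{\mathcal F}$. Since $g\le1/2$ on $C_{\mathcal F}$, also $p\notin C_{\mathcal F}$.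

**(e)** *Internal points.* For $a\in\mathbb I^J$ the set $(\{a_n\})_{\mathcal F}$ is a single point, written $a_{\mathcal F}$. It is nonempty by (c). If it had two points, separate them by $C,C'$ as in (d). By (b) and (c), $a_n\in C_n$ for $\mathcal F$-many $n$ and $a_n\in C'_n$ for $\mathcal F$-many $n$, so $a_n\in C_n\cap C_n'=\emptyset$ for some $n$, a contradiction. By (b) and (c),
$$a_{\mathcal F}\in C_{\mathcal F}\iff a_n\in C_n\text{ for }\mathcal F\text{-many }n,\qquad a_{\mathcal F}=b_{\mathcal F}\iff a=_{\mathcal F}b .$$
The points $a_{\mathcal F}$ are called *internal*. They are **dense**. Indeed, by (d) a nonempty open set contains a nonempty set $\mathbb I_{\mathcal F}\setminus C_{\mathcal F}$. Then $C_n\ne\mathbb I$ for $\mathcal F$-many $n$, since otherwise $C_{\mathcal F}=\mathbb I_{\mathcal F}$ by (a). Choosing $a_n\notin C_n$ for these $n$ gives $a_{\mathcal F}\notin C_{\mathcal F}$.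

As an example let $J=\omega$ and $a_n=1/(n+1)$. Then $a_{\mathcal F}\ne0_{\mathcal F}$ by (e). For every real $\varepsilon>0$ the point $a_{\mathcal F}$ lies in the set $C_{\mathcal F}$ with constant $C_n=[0,\varepsilon]$. So it is an "infinitesimal" point.

### 1.2 The proof under CH

**Proposition 0.** Assume CH. Then any two ultra-arcs are homeomorphic. In particular every ultra-arc is homeomorphic to a Fubini ultra-arc.

The second sentence follows from the first because Fubini ultrafilters exist: transport any $\mathcal D\cdot\mathcal E$ to $\omega$. For the first, let $\mathcal L$ be the lattice of all finite unions of closed intervals $[p,q]$ with rational $0\le p\le q\le1$, including $\emptyset$. It is countable. Let $\mathcal L_{\mathcal F}=\mathcal L^\omega/\mathcal F$ be its ultrapower.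

**Step 1: the lattice $\mathcal L_{\mathcal F}$ determines the space $\mathbb I_{\mathcal F}$.** We use one remark: if $A,B\subseteq\mathbb I$ are disjoint closed sets, compactness gives $D\in\mathcal L$ with $A\subseteq D$ and $D\cap B=\emptyset$ (cover $A$ by finitely many short rational intervals). For $p\in\mathbb I_{\mathcal F}$ put $u_p=\{C\in\mathcal L_{\mathcal F}:p\in C_{\mathcal F}\}$. I claim that $p\mapsto u_p$ is a bijection from $\mathbb I_{\mathcal F}$ onto the set of maximal proper filters of $\mathcal L_{\mathcal F}$.

By (b) and (c), $u_p$ is a proper filter. It is maximal: let $D\in\mathcal L_{\mathcal F}\setminus u_p$, so $p\notin D_{\mathcal F}$. Take $g$ continuous on $\beta(\omega\times\mathbb I)$ with $g(p)=0$ and $g=1$ on $D_{\mathcal F}$. By the remark choose $C_n\in\mathcal L$ containing $\{g(n,\cdot)\le1/3\}$ and disjoint from $\{g(n,\cdot)\ge2/3\}$. Then $p\in C_{\mathcal F}$ as in (d), while $g\le2/3$ on $C_{\mathcal F}$, so $C_{\mathcal F}\cap D_{\mathcal F}=\emptyset$. By (b) and (c), $C\wedge D=0$ in $\mathcal L_{\mathcal F}$. As $C\in u_p$, no proper filter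 contains $u_p\cup\{D\}$.

The map is onto: if $u$ is a maximal proper filter, the sets $C_{\mathcal F}$ $(C\in u)$ have the finite intersection property by (b) and (c), so they have a common point $p$. Then $u\subseteq u_p$, hence $u=u_p$. The map is one-to-one: for $p\ne r$ take the disjoint sets of (d), and by the remark enlarge the first to $C_n\in\mathcal L$ still disjoint from the second. Then $C\in u_p\setminus u_r$. This proves the claim.

Finally the sets $C_{\mathcal F}$ with $C\in\mathcal L_{\mathcal F}$ already form a closed base: given a closed $K\not\ni p$ and $g=0$ on $K$, $g(p)=1$, choose $C_n\in\mathcal L$ containing $\{g(n,\cdot)\le1/3\}$ and disjoint from $\{g(n,\cdot)\ge2/3\}$. Then $K\subseteq C_{\mathcal F}\not\ni p$. So a lattice isomorphism $\varphi:\mathcal L_{\mathcal F_1}\to\mathcal L_{\mathcal F_2}$ induces a bijection of points, sending $p$ to the $r$ with $u_r=\varphi[u_p]$. It carries $C_{\mathcal F_1}$ onto $\varphi(C)_{\mathcal F_2}$, so it is a homeomorphism.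

**Step 2: countably many conditions can be met.** Let $M$ be a structure in a countable language, and let $\{\varphi_k(x):k\in\omega\}$ be formulas with parameters in $M^\omega/\mathcal F$ such that any finitely many are satisfied simultaneously. Choose representatives for the parameters and write $\varphi_k^{(n)}$ for the formula with the parameters at $n$. By Łoś's theorem the sets $B_k=\{n\ge k:M\models\exists x\bigwedge_{l\le k}\varphi^{(n)}_l(x)\}$ are in $\mathcal F$. Let $k(n)=\max\{k:n\in B_k\}$ if such $k$ exists (they satisfy $k\le n$), and let $x_n$ be a witness for this $k(n)$. If $n\in B_l$, then $k(n)\ge l$, so $\varphi_l^{(n)}(x_n)$ holds. Hence $x=(x_n)$ satisfies all $\varphi_k$. This is $\omega_1$-saturation. We shall meet this diagonal trick again in Section 5.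

**Step 3: back and forth.** By Łoś's theorem $\mathcal L_{\mathcal F_1}$ and $\mathcal L_{\mathcal F_2}$ are elementarily equivalent. Under CH each has at most $\mathfrak c=\omega_1$ elements. Enumerate both in type $\omega_1$ and extend a countable partial elementary map by one element at a time, alternating sides, with unions at limits. At each stage only countably many formulas must be met, so Step 2 applies. After $\omega_1$ steps we have an isomorphism, and Step 1 finishes the proof. $\square$

What changes when $\mathfrak c>\omega_1$? The back-and-forth now has more than $\omega_1$ steps. At stage $\omega_1$ one must put an element between an increasing and a decreasing sequence of length $\omega_1$, and Step 2 says nothing about that. So we ask which ultrafilters can fill such cuts.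

## 2. Cuts of length $\omega_1$, and the theorems

A sensible first attempt would be to take a weak P-point $\mathcal D$, which is not Fubini, and to claim that $\mathbb I_{\mathcal D}$ is not a Fubini ultra-arc. This stops at the inference from $\mathbb I_{\mathcal D}\cong\mathbb I_{\mathcal F}$ to a relation between $\mathcal D$ and $\mathcal F$. Weak P-points exist in ZFC, and under CH their ultra-arcs are nevertheless homeomorphic to Fubini ones by Proposition 0. We need a property of the ultrafilter that the *space* can detect, and the discussion of CH points at $\omega_1$-cuts.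

**Definition (IP).** A free ultrafilter $\mathcal D$ on $\omega$ has the *interpolation property* (IP) if for all $m_\gamma,n_\gamma\in\omega^\omega$ $(\gamma<\omega_1)$ and $N\in\omega^\omega$ with $m_\gamma\le_{\mathcal D}n_{\gamma'}\le_{\mathcal D}N$ for all $\gamma,\gamma'<\omega_1$, there is $f\in\omega^\omega$ with $m_\gamma\le_{\mathcal D}f\le_{\mathcal D}n_{\gamma'}$ for all $\gamma,\gamma'$.

With $\omega$ in place of $\omega_1$ every free ultrafilter has this property, by Step 2 above. The bound $N$ costs nothing: one may replace $n_{\gamma'}$ by $\min(n_{\gamma'},n_0)$ and take $N=n_0$.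

**Definition (thick gap).** A *thick $\omega_1$-gap* of $\mathcal F$ consists of a strictly increasing $(a_\alpha)_{\alpha<\omega_1}$ and a strictly decreasing $(b_\alpha)_{\alpha<\omega_1}$ in ${}^*\mathbb I_{\mathcal F}$ with $a_\alpha<b_\beta$ for all $\alpha,\beta$, such that

* no $c\in{}^*\mathbb I_{\mathcal F}$ satisfies $a_\alpha\le c\le b_\alpha$ for all $\alpha$, and
* there is $\delta>0$ in ${}^*\mathbb I_{\mathcal F}$ with $b_\alpha-a_\alpha\ge\delta$ for all $\alpha$.

**Example (CH).** *Under CH every $\mathcal F\in\omega^*$ has a thick $\omega_1$-gap, and none has (IP).* Enumerate $\omega^\omega/\mathcal F$ as $(c_\alpha)_{\alpha<\omega_1}$ and let $N(n)=n$. Choose $m_\alpha<n_\alpha\le N$ by recursion, with $(m_\alpha)$ strictly increasing, $(n_\alpha)$ strictly decreasing, $n_\alpha-m_\alpha$ infinite (that is, $\ge_{\mathcal F}k$ for each $k\in\omega$), and $c_\alpha\notin[m_\alpha,n_\alpha]$. At stage $\alpha$, the countably many conditions $x>m_\gamma$, $y<n_\gamma$ $(\gamma<\alpha)$, $y\le N$, $y-x\ge k$ $(k\in\omega)$ are finitely satisfiable: for finitely many of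 them with $\gamma$ the largest index take $x=m_\gamma+1$, $y=n_\gamma-1$, and with no $\gamma$ take $x=0$, $y=N$. By Step 2, applied to pairs in $(\omega,<,+)$, some $(x,y)$ satisfies them all. With $d=\lfloor(y-x)/3\rfloor$, the intervals $[x,x+d]$ and $[x+2d,y]$ are disjoint and have infinite length; let $[m_\alpha,n_\alpha]$ be one that omits $c_\alpha$. No $f$ lies in all $[m_\alpha,n_\alpha]$, so (IP) fails. Put $a_\alpha=m_\alpha/N$, $b_\alpha=n_\alpha/N$, $\delta=1/N$ (at $n\geq 1$). If $a_\alpha\le c\le b_\alpha$ for all $\alpha$, then $\lceil Nc\rceil$ lies in all $[m_\alpha,n_\alpha]$, which is impossible. So this is a thick $\omega_1$-gap.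

Hence a model with an (IP) ultrafilter must violate CH. The plan is that Fubini ultrafilters always have thick gaps when the right cardinal is small, that (IP) forbids thick gaps, that the space $\mathbb I_{\mathcal F}$ sees the difference, and that (IP) is consistent with that cardinal being small.

For $\mathcal D,\mathcal E_i\in\omega^*$ $(i\in\omega)$ let $\sum_{\mathcal D}\mathcal E_i$ be the ultrafilter on $\omega\times\omega$ with $R\in\sum_{\mathcal D}\mathcal E_i\iff\{i:R(i)\in\mathcal E_i\}\in\mathcal D$. It is free, and $\mathcal D\cdot\mathcal E$ is the case where all $\mathcal E_i=\mathcal E$. Recall that $\mathfrak d$ is the least size of a family in $\omega^\omega$ that dominates every function mod finite, and $\operatorname{cof}(\omega^\omega/\mathcal D)$ is the least size of a cofinal subset of $\omega^\omega/\mathcal D$.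

**Theorem A (ZFC).** If $\mathcal D_0$ has (IP), then $\mathbb I_{\mathcal D_0}$ is not homeomorphic to $\mathbb I_{\mathcal F}$ for any $\mathcal F=\sum_{\mathcal D}\mathcal E_i$ with $\operatorname{cof}(\omega^\omega/\mathcal D)=\omega_1$. In particular, if $\mathfrak d=\omega_1$, then $\mathbb I_{\mathcal D_0}$ is not homeomorphic to any Fubini ultra-arc.

**Theorem B.** Let $V\models$ GCH and let $\kappa>\omega_1$ be a cardinal with $\kappa^{\omega_1}=\kappa$ (for example $\kappa=\omega_2$). Some forcing extension of $V$ with the same cardinals satisfies $\mathfrak d=\omega_1$, $\mathfrak c=\kappa$, and "there are $2^{\mathfrak c}$ free ultrafilters on $\omega$ with (IP)".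

**Theorem C.** In the model of Theorem B there are $2^{\mathfrak c}$ ultrafilters $\mathcal D_0\in\omega^*$ such that $\mathbb I_{\mathcal D_0}\not\cong\mathbb I_{\mathcal F}$ for every $\mathcal F\in\omega^*$ that is a limit point of a countable discrete subset of $\omega^*$.

**Main result.** If ZFC is consistent, then so is ZFC + "some ultra-arc is not homeomorphic to any Fubini ultra-arc". Since under CH every ultra-arc is homeomorphic to a Fubini ultra-arc, the statement "every ultra-arc is homeomorphic to a Fubini ultra-arc" is independent of ZFC.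

*Proof from Theorems A and B.* If ZFC is consistent, so is ZFC + GCH. Under GCH, $\omega_2^{\omega_1}=\omega_2$, so Theorem B with $\kappa=\omega_2$ gives the consistency of "$\mathfrak d=\omega_1$ and some $\mathcal D_0$ has (IP)". By Theorem A, $\mathbb I_{\mathcal D_0}$ is then not homeomorphic to any Fubini ultra-arc. For the other side use Proposition 0. $\square$

It is not claimed that the statement fails in every model of $\neg$CH. What ZFC proves is that an (IP) ultrafilter together with $\mathfrak d=\omega_1$ refutes it.

## 3. Intervals and endpoints in $\mathbb I_{\mathcal F}$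

We need enough of an order structure on $\mathbb I_{\mathcal F}$ to follow what a homeomorphism does. For $a\le b$ in ${}^*\mathbb I_{\mathcal F}$ choose representatives with $a_n\le b_n$ for all $n$, and let $[a,b]_{\mathcal F}$ be the set $C_{\mathcal F}$ for $C_n=[a_n,b_n]$. By (b), $[a,b]_{\mathcal F}=[a,1]_{\mathcal F}\cap[0,b]_{\mathcal F}$.

**(f)** *$[a,b]_{\mathcal F}$ is connected.* Suppose it is a disjoint union of nonempty closed sets $K_0,K_1$. Take a continuous $g:\beta(J\times\mathbb I)\to[0,1]$ with $g=0$ on $K_0$ and $g=1$ on $K_1$. A point of $K_0$ is in the closure of $\bigcup_n\{n\}\times[a_n,b_n]$ and has $g=0$, so it is in the closure of $\{(n,x):x\in[a_n,b_n],\ g(n,x)\le1/3\}$. Likewise points of $K_1$ are in the closure of the set where $x\in[a_n,b_n]$ and $g(n,x)\ge2/3$. By (c), for $\mathcal F$-many $n$ the function $g(n,\cdot)$ takes values $\le1/3$ and $\ge2/3$ on $[a_n,b_n]$. By the intermediate value theorem there is $x_n\in[a_n,b_n]$ with $g(n,x_n)=1/2$ (choose $x_n$ arbitrarily for other $n$). Then $x_{\mathcal F}\in[a,b]_{\mathcal F}$ and $g(x_{\mathcal F})=1/2$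 by continuity, a contradiction.

**(g)** *An internal point cuts.* By (b) and (e), $[0,a]_{\mathcal F}\cup[a,1]_{\mathcal F}=\mathbb I_{\mathcal F}$ and $[0,a]_{\mathcal F}\cap[a,1]_{\mathcal F}=\{a_{\mathcal F}\}$. Put $[0,a)_{\mathcal F}=\mathbb I_{\mathcal F}\setminus[a,1]_{\mathcal F}$ and $(a,1]_{\mathcal F}=\mathbb I_{\mathcal F}\setminus[0,a]_{\mathcal F}$. These are disjoint open sets whose union is $\mathbb I_{\mathcal F}\setminus\{a_{\mathcal F}\}$. So *a connected set that misses $a_{\mathcal F}$ lies in one of them*.

**(h)** *$\{0_{\mathcal F},1_{\mathcal F}\}$ is the only two-point set not contained in a proper subcontinuum.* A subcontinuum containing $0_{\mathcal F}$ and $1_{\mathcal F}$ contains every internal point by (g), so it is dense by (e) and closed, hence everything. Conversely let $p\ne0_{\mathcal F}$. By (d) choose $C,C'$ with $p\in C_{\mathcal F}$, $0_{\mathcal F}\in C'_{\mathcal F}$ and $C_n\cap C'_n=\emptyset$. For $\mathcal F$-many $n$ we have $C_n\ne\emptyset$ and $0\in C'_n$, so $a_n:=\min C_n>0$; put $a_n=1$ for the other $n$. Then $p\in C_{\mathcal F}\subseteq[a,1]_{\mathcal F}$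 with $a>0$. Symmetrically, $p\neq1_{\mathcal F}$ lies in some $[0,b]_{\mathcal F}$ with $b<1$. Now let $p\ne r$ and $\{p,r\}\ne\{0_{\mathcal F},1_{\mathcal F}\}$. Either neither point is $0_{\mathcal F}$ or neither is $1_{\mathcal F}$. So both lie in one $[a,1]_{\mathcal F}$ with $a>0$ (take the smaller of the two left ends), or both in one $[0,b]_{\mathcal F}$ with $b<1$. By (f) and (e) this is a proper subcontinuum.

The property in (h) is topological, so a homeomorphism $\mathbb I_{\mathcal F_1}\to\mathbb I_{\mathcal F_2}$ maps endpoints to endpoints. The map $(n,x)\mapsto(n,1-x)$ induces a homeomorphism of $\mathbb I_{\mathcal F_2}$ that exchanges its endpoints. Hence *if $\mathbb I_{\mathcal F_1}\cong\mathbb I_{\mathcal F_2}$, there is a homeomorphism with $0_{\mathcal F_1}\mapsto0_{\mathcal F_2}$ and $1_{\mathcal F_1}\mapsto1_{\mathcal F_2}$*.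

## 4. A thick gap and (IP) give different spaces

Start with the case where there is no homeomorphism to handle: can one $\mathcal F$ on $\omega$ have both (IP) and a thick gap $(a_\alpha),(b_\alpha),\delta$? No. Let $k(n)$ be an integer $\ge3/\delta(n)$. Multiply by $k$ and round inward: between $\lceil ka_\gamma\rceil$ and $\lfloor kb_{\gamma'}\rfloor-1$ there is room, so (IP) gives an integer-valued $f$ between all of them, and $c=f/k$ fills the gap.

For two ultrafilters and a homeomorphism $h$ this breaks at three points. Nothing tells us that $h$ sends internal points to internal points, so the $a_\alpha$ cannot be transported. The number $\delta$ means nothing to $h$. And "contains no internal point" is not a topological property. Each point has a remedy. Between $a_\alpha$ and $a_{\alpha+1}$ there is room for the image of an internal point of the other side. Thickness becomes "the intersection has at least two points". And "no internal point" is used through its consequence "empty interior".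

**Lemma 1.** If $\mathcal F_2$ has a thick $\omega_1$-gap and $\mathcal F_1$ (on $\omega$) has (IP), then $\mathbb I_{\mathcal F_1}\not\cong\mathbb I_{\mathcal F_2}$.

*Proof.* Suppose $h:\mathbb I_{\mathcal F_1}\to\mathbb I_{\mathcal F_2}$ is a homeomorphism; by Section 3 we may take $h(0)=0$, $h(1)=1$. Let $(a_\alpha),(b_\alpha),\delta$ be a thick $\omega_1$-gap of $\mathcal F_2$ and $K=\bigcap_\alpha[a_\alpha,b_\alpha]_{\mathcal F_2}$.

**Step 1: $K$ contains no internal point.** By (e), $c_{\mathcal F_2}\in K$ would give $a_\alpha\le c\le b_\alpha$ for all $\alpha$.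

**Step 2: $K$ has at least two points.** This turns thickness into topology. Assume $\delta_n>0$ for all $n$, and let
$$A_n=\mathbb I\cap\tfrac{\delta_n}2\mathbb Z,\qquad A'_n=\mathbb I\cap\bigl(\tfrac{\delta_n}4+\tfrac{\delta_n}2\mathbb Z\bigr).$$
These are disjoint finite sets, and each meets every closed subinterval of $\mathbb I$ of length $\ge\delta_n$. By (b) and (c), $A_{\mathcal F_2}\cap A'_{\mathcal F_2}=\emptyset$, and each of the two meets every $[a_\alpha,b_\alpha]_{\mathcal F_2}$. These intervals decrease with $\alpha$, so by compactness both $A_{\mathcal F_2}$ and $A'_{\mathcal F_2}$ meet $K$.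

**Step 3: interleave with internal points of $\mathbb I_{\mathcal F_1}$.** Fix $\alpha$. The set $(a_\alpha,1]_{\mathcal F_2}\cap[0,a_{\alpha+1})_{\mathcal F_2}$ is open and contains the midpoint of $a_\alpha$ and $a_{\alpha+1}$. By density of internal points there is $a'_\alpha\in{}^*\mathbb I_{\mathcal F_1}$ such that $y=h((a'_\alpha)_{\mathcal F_1})$ is in this set.

The set $h[0,a'_\alpha]_{\mathcal F_1}$ is connected and contains $0$ and $y$, which lie on different sides of the point $a_\alpha$ (or $a_\alpha=0$). By (g) it contains the point $a_\alpha$. Likewise the connected set $h[a'_\alpha,1]_{\mathcal F_1}$ contains $y$ and $1$, hence the point $a_{\alpha+1}$. By (g) in $\mathbb I_{\mathcal F_1}$ these two images meet only in $y$, and $y$ is neither $a_\alpha$ nor $a_{\alpha+1}$. So $h[a'_\alpha,1]_{\mathcal F_1}$ misses the point $a_\alpha$; being connected and containing $y$, it lies in $(a_\alpha,1]_{\mathcal F_2}$. Similarly $h[0,a'_\alpha]_{\mathcal F_1}$ misses $a_{\alpha+1}$ and lies in $[0,a_{\alpha+1})_{\mathcal F_2}$. The two images cover $\mathbb I_{\mathcal F_2}$,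 therefore
$$[a_{\alpha+1},1]_{\mathcal F_2}\subseteq h[a'_\alpha,1]_{\mathcal F_1}\subseteq(a_\alpha,1]_{\mathcal F_2}.\tag{1}$$
For the other side choose $b'_\alpha$ with $z=h((b'_\alpha)_{\mathcal F_1})\in(b_{\alpha+1},1]_{\mathcal F_2}\cap[0,b_\alpha)_{\mathcal F_2}$. As before, $h[0,b'_\alpha]_{\mathcal F_1}$ contains the point $b_{\alpha+1}$ and $h[b'_\alpha,1]_{\mathcal F_1}$ contains the point $b_\alpha$. They meet only in $z$, so the first lies in $[0,b_\alpha)_{\mathcal F_2}$ and the second in $(b_{\alpha+1},1]_{\mathcal F_2}$. Hence
$$[0,b_{\alpha+1}]_{\mathcal F_2}\subseteq h[0,b'_\alpha]_{\mathcal F_1}\subseteq[0,b_\alpha)_{\mathcal F_2}.\tag{2}$$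
Intersecting (1) and (2) over all $\alpha$, both outer terms give $K$ (the sequences are monotone and of limit length). So
$$L:=h^{-1}(K)=\bigcap_{\gamma,\gamma'<\omega_1}\bigl([a'_\gamma,1]_{\mathcal F_1}\cap[0,b'_{\gamma'}]_{\mathcal F_1}\bigr).\tag{3}$$
As $K\ne\emptyset$, (b) and (c) give $a'_\gamma\le b'_{\gamma'}$ for all $\gamma,\gamma'$.

**Step 4: recover a numerical thickness in $\mathbb I_{\mathcal F_1}$.** By Step 2 pick $p\ne r$ in $L$, and $C,C'$ as in (d). For $\mathcal F_1$-many $n$ both $C_n$ and $C'_n$ are nonempty, and for these put $\delta'_n=\min\{1,\operatorname{dist}(C_n,C'_n)\}>0$; put $\delta'_n=1$ otherwise. For all $\gamma,\gamma'$, (b) gives $p\in(C\cap[a'_\gamma,b'_{\gamma'}])_{\mathcal F_1}$ and $r\in(C'\cap[a'_\gamma,b'_{\gamma'}])_{\mathcal F_1}$. By (c), for $\mathcal F_1$-many $n$ the interval $[a'_\gamma(n),b'_{\gamma'}(n)]$ meets both $C_n$ and $C'_n$. So $b'_{\gamma'}-a'_\gamma\ge_{\mathcal F_1}\delta'$.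

**Step 5: rescale, round, interpolate.** Let $k(n)$ be an integer $\ge3/\delta'_n$, and put $m_\gamma=\lceil ka'_\gamma\rceil$, $n_\gamma=\max(0,\lfloor kb'_\gamma\rfloor-1)$. Since $kb'_{\gamma'}-ka'_\gamma\ge_{\mathcal F_1}3$, for $\mathcal F_1$-many $n$
$$\lceil ka'_\gamma\rceil<ka'_\gamma+1\le kb'_{\gamma'}-2<\lfloor kb'_{\gamma'}\rfloor-1 .$$
So $m_\gamma\le_{\mathcal F_1}n_{\gamma'}=_{\mathcal F_1}\lfloor kb'_{\gamma'}\rfloor-1\le_{\mathcal F_1}k-1$ for all $\gamma,\gamma'$. By (IP) with $N=k$ there is $f$ with $m_\gamma\le_{\mathcal F_1}f\le_{\mathcal F_1}n_{\gamma'}$ for all $\gamma,\gamma'$. In particular $f\le_{\mathcal F_1}k-1$, so $c=f/k$ and $c'=(f+1)/k$ define elements of ${}^*\mathbb I_{\mathcal F_1}$, and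
$$a'_\gamma\le c<c'\le b'_{\gamma'}\quad\text{for all }\gamma,\gamma' .$$

**Step 6: contradiction.** The open set $(c,1]_{\mathcal F_1}\cap[0,c')_{\mathcal F_1}$ contains the midpoint of $c$ and $c'$, and it is contained in $[c,c']_{\mathcal F_1}\subseteq L$ by (3). Its image under $h$ is a nonempty open subset of $\mathbb I_{\mathcal F_2}$ contained in $K$. By density $K$ contains an internal point, against Step 1. $\square$

## 5. A Cantor-set gap in every sum $\sum_{\mathcal D}\mathcal E_i$

Why should a sum have a *thick* gap? Suppose we have an unfilled gap over $\mathcal D$, in the first coordinate, with widths possibly shrinking below every positive element of ${}^*\mathbb I_{\mathcal D}$. Lift it to $\omega\times\omega$ by ignoring $j$. Each width is a positive number depending on $i$ only, so it exceeds $1/(j+1)$ for all but finitely many $j$. The second coordinate supplies the thickness for free. So all the work is in the first coordinate.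

There the obvious try is $[0,3^{-h_\alpha}]$ with $(h_\alpha)$ cofinal in $\omega^\omega/\mathcal D$. It is filled by $c=0$. The left ends must move in such a way that a filler would have to know a bound for all $h_\alpha$. We arrange this by letting the $\alpha$-th interval be a ternary Cantor interval that codes a finite set $s_\alpha(n)\ni h_\alpha(n)$ of size at most $n$. A filler $c$ would code one set $s(n)$, with all the $s_\alpha(n)$ as initial segments. Then the $(n+1)$-st element of $s(n)$, or $1+\max s(n)$, cannot be dominated by any $h_\alpha$.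

**Lemma 2 (ZFC).** If $\operatorname{cof}(\omega^\omega/\mathcal D)=\omega_1$ and $\mathcal E_i\in\omega^*$ for $i\in\omega$, then $\mathcal F=\sum_{\mathcal D}\mathcal E_i$ has a thick $\omega_1$-gap.

*Proof.* Write $\langle h\rangle=\{0,\dots,h\}$. Statements about functions on $\omega$ are meant pointwise.

**Step 1: a cofinal sequence with room.** Let $(e_\alpha)_{\alpha<\omega_1}$ be cofinal in $\omega^\omega/\mathcal D$. Every countable subset of $\omega^\omega$ has an upper bound mod finite, hence modulo $\mathcal D$. So by recursion there are $h_\alpha\in\omega^\omega$ with $e_\alpha\le_{\mathcal D}h_\alpha$ and $h_\gamma+2\le_{\mathcal D}h_\alpha$ for $\gamma<\alpha<\omega_1$. Then $(h_\alpha)$ is cofinal.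

**Step 2: coherent finite sets.** By recursion we choose $s_\alpha:\omega\to[\omega]^{<\omega}$ such that, modulo $\mathcal D$,

1. $s_\alpha\subseteq\langle h_\alpha\rangle$ and $h_\alpha\in s_\alpha$;
2. $s_\alpha\cap\langle h_\gamma\rangle=s_\gamma$ for every $\gamma<\alpha$;
3. for every $k\in\omega$, $|s_\alpha(n)|+k\le n$ for $\mathcal D$-many $n$.

Clause 3 says that $n-|s_\alpha(n)|$ is infinite, which leaves room to continue. Let $s_0=\{h_0\}$ and $s_{\alpha+1}=s_\alpha\cup\{h_{\alpha+1}\}$. Clause 1 is clear, and clause 3 persists because the size grows by at most one. Clause 2 holds because $h_\gamma\le h_\alpha<h_{\alpha+1}$ gives $s_{\alpha+1}\cap\langle h_\gamma\rangle=s_\alpha\cap\langle h_\gamma\rangle$, which is $s_\gamma$ by clause 2 for $\gamma<\alpha$ and by clause 1 for $\gamma=\alpha$.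

Let $\alpha$ be a limit and $\gamma_0<\gamma_1<\cdots$ cofinal in $\alpha$. By clauses 1–3 the sets
$$B_k=\bigl\{n\ge k:\ s_{\gamma_k}(n)\cap\langle h_{\gamma_l}(n)\rangle=s_{\gamma_l}(n)\ (l\le k),\ |s_{\gamma_k}(n)|+k\le n\bigr\}$$
are in $\mathcal D$. Note that $n\in B_k$ implies $k\le n$. Let $k(n)=\max\{k:n\in B_k\}$ and $u(n)=s_{\gamma_{k(n)}}(n)$ if there is such a $k$, and $u(n)=\emptyset$ otherwise. If $n\in B_l$, then $k(n)\ge l$ and $n\in B_{k(n)}$, so
$$u(n)\cap\langle h_{\gamma_l}(n)\rangle=s_{\gamma_l}(n),\qquad|u(n)|+l\le n .$$
Put $s_\alpha=(u\cap\langle h_\alpha\rangle)\cup\{h_\alpha\}$. Clause 1 is clear. Clause 3 for $k$ holds on $B_{k+1}$, since $|s_\alpha|\le|u|+1$. For clause 2, given $\gamma<\alpha$ pick $l$ with $\gamma<\gamma_l$. Since $h_{\gamma_l}<_{\mathcal D}h_\alpha$, modulo $\mathcal D$ we have $s_\alpha\cap\langle h_{\gamma_l}\rangle=u\cap\langle h_{\gamma_l}\rangle=s_{\gamma_l}$. Hence $s_\alpha\cap\langle h_\gamma\rangle=s_{\gamma_l}\cap\langle h_\gamma\rangle=s_\gamma$.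

**Step 3: Cantor intervals.** For $h\in\omega$ and $t\subseteq\langle h\rangle$ put
$$x(t)=\sum_{i\in t}2\cdot3^{-i-1},\qquad J(t,h)=[x(t),\,x(t)+3^{-h-1}]\subseteq\mathbb I .$$
For instance $J(\emptyset,0)=[0,\frac13]$, $J(\{0\},0)=[\frac23,1]$ and $J(\{1\},1)=[\frac29,\frac13]$. We use two properties.

* (A) For fixed $h$ the intervals $J(t,h)$ are pairwise disjoint.
* (B) $J(t,h)\subseteq J(t\cap\langle h'\rangle,h')$ for $h'\le h$.

Both follow from $\sum_{i<j\le h}2\cdot3^{-j-1}=3^{-i-1}-3^{-h-1}$. For (A), let $i$ be the least element of the symmetric difference of $t$ and $t'$, say $i\in t$. Then $x(t)-x(t')\ge2\cdot3^{-i-1}-(3^{-i-1}-3^{-h-1})=3^{-i-1}+3^{-h-1}>3^{-h-1}$. For (B), with $t_0=t\cap\langle h'\rangle$ we have $x(t_0)\le x(t)$ and $x(t)+3^{-h-1}\le x(t_0)+(3^{-h'-1}-3^{-h-1})+3^{-h-1}=x(t_0)+3^{-h'-1}$. Also $J(t,h)\subseteq\mathbb I$, since $x(t)\le x(\langle h\rangle)=1-3^{-h-1}$.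

**Step 4: the gap over $\mathcal D$.** Let $a_\alpha=x(s_\alpha)$ and $b_\alpha=x(s_\alpha)+3^{-h_\alpha-1}$, so $[a_\alpha,b_\alpha]=J(s_\alpha,h_\alpha)$ modulo $\mathcal D$. By (B) and clause 2, $a_\gamma\le a_\alpha<b_\alpha\le b_\gamma$ for $\gamma<\alpha$. Moreover $a_\gamma<a_\alpha$, because $s_\gamma\subseteq s_\alpha$ and $h_\alpha\in s_\alpha\setminus s_\gamma$. Also, since $s_{\gamma+1}=s_\gamma\cup\{h_{\gamma+1}\}$,
$$b_{\gamma+1}=x(s_\gamma)+2\cdot3^{-h_{\gamma+1}-1}+3^{-h_{\gamma+1}-1}=x(s_\gamma)+3^{-h_{\gamma+1}}\le x(s_\gamma)+3^{-h_\gamma-2}<b_\gamma ,$$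
so $(b_\alpha)$ is strictly decreasing. With $\mu=\max(\alpha,\beta)$ we get $a_\alpha\le a_\mu<b_\mu\le b_\beta$.

**Step 5: the gap is unfilled.** I claim that no $c\in\mathbb I^\omega$ satisfies $a_\alpha\le_{\mathcal D}c\le_{\mathcal D}b_\alpha$ for all $\alpha$. Suppose $c$ does. Decode it:
$$s(n)=\bigcup\{t:\exists h\ (t\subseteq\langle h\rangle,\ c(n)\in J(t,h))\} .$$
First, *if $c(n)\in J(t,h)$, then $s(n)\cap\langle h\rangle=t$*. The inclusion "$\supseteq$" is clear. Let $i\le h$ with $i\in t'$ and $c(n)\in J(t',h')$. If $h'\le h$, then $c(n)\in J(t\cap\langle h'\rangle,h')$ by (B), so $t'=t\cap\langle h'\rangle$ by (A). If $h'>h$, then $c(n)\in J(t'\cap\langle h\rangle,h)$ by (B), so $t'\cap\langle h\rangle=t$ by (A). In both cases $i\in t$.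

So for each $\alpha$ and $\mathcal D$-many $n$ we have $s(n)\cap\langle h_\alpha(n)\rangle=s_\alpha(n)$, hence
$$h_\alpha(n)\in s(n)\quad\text{and}\quad|s(n)\cap\langle h_\alpha(n)\rangle|\le n.\tag{4}$$
Let $g(n)=0$ if $s(n)=\emptyset$, let $g(n)=1+\max s(n)$ if $0<|s(n)|\le n$, and let $g(n)$ be the $(n+1)$-st element of $s(n)$ if $|s(n)|>n$. Choose $\alpha$ with $g\le_{\mathcal D}h_\alpha$, and take $n$ with $g(n)\le h_\alpha(n)$ and (4). If $|s(n)|\le n$, then $h_\alpha(n)\in s(n)$ gives $h_\alpha(n)\le\max s(n)<g(n)$, a contradiction. If $|s(n)|>n$, then $g(n)\le h_\alpha(n)$ gives $|s(n)\cap\langle h_\alpha(n)\rangle|\ge n+1$, which contradicts (4).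

**Step 6: lift to the sum and gain thickness.** On $\omega\times\omega$ put $\tilde a_\alpha(i,j)=a_\alpha(i)$, $\tilde b_\alpha(i,j)=b_\alpha(i)$ and $\delta(i,j)=1/(j+1)$. If a relation holds at $i$ for all $i\in Z\in\mathcal D$, its lift holds on $Z\times\omega\in\mathcal F$. So all order relations lift. For $\mathcal D$-many $i$ we have $b_\alpha(i)-a_\alpha(i)>0$, hence $\tilde b_\alpha(i,j)-\tilde a_\alpha(i,j)\ge\delta(i,j)$ for all but finitely many $j$. So $\tilde b_\alpha-\tilde a_\alpha\ge_{\mathcal F}\delta$. Finally suppose $c\in\mathbb I^{\omega\times\omega}$ satisfies $\tilde a_\alpha\le_{\mathcal F}c\le_{\mathcal F}\tilde b_\alpha$ for all $\alpha$. Let $c'(i)$ be the limit of $c(i,j)$ along $\mathcal E_i$. For each $\alpha$ and $\mathcal D$-many $i$ the set $\{j:a_\alpha(i)\le c(i,j)\le b_\alpha(i)\}$ is in $\mathcal E_i$, so $a_\alpha(i)\le c'(i)\le b_\alpha(i)$. This contradicts Step 5. $\square$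

**Proof of Theorem A.** The first part is Lemma 1 with $\mathcal F_1=\mathcal D_0$ and $\mathcal F_2=\mathcal F$, with the gap given by Lemma 2. For the second, let $\mathfrak d=\omega_1$. For every $\mathcal D\in\omega^*$, $\omega_1\le\operatorname{cof}(\omega^\omega/\mathcal D)\le\mathfrak d$: countable subsets of $\omega^\omega$ are bounded mod finite and $\omega^\omega/\mathcal D$ has no maximum, and a dominating family is cofinal modulo $\mathcal D$. So $\operatorname{cof}(\omega^\omega/\mathcal D)=\omega_1$ for all $\mathcal D$. A Fubini ultra-arc is homeomorphic to $\mathbb I_{\mathcal D\cdot\mathcal E}$ for some $\mathcal D,\mathcal E\in\omega^*$, and the first part applies. $\square$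

## 6. Forcing bounded functions with holes in a P-point

For Theorem B we want to build an ultrafilter by recursion and, for each interpolation task $(\vec m,\vec n,N)$, throw in a generic $f$ bounded by some $H>N$. The sets $\{n:m_\gamma(n)\le f(n)\le n_{\gamma'}(n)\}$ must have the finite intersection property together with what we already have. It is enough that $f$ hits $a=\max_{\gamma\in\Gamma}m_\gamma$ at suitable places, for each finite $\Gamma$. So we want generic functions $f\in\prod_nH(n)$ that agree infinitely often with each $a\in\prod_nH(n)$ from the intermediate model, and we want $\mathfrak d=\omega_1$.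

Two standard forcings each achieve one half. If we add $\omega_2$ Cohen reals, any $\omega_1$ functions in $\omega^\omega$ lie in an extension by $\omega_1$ of them, and a Cohen real with a new index is dominated by none of these functions. So $\mathfrak d>\omega_1$. If we choose $f\in\prod_nH(n)$ at random with $\sum_n1/H(n)<\infty$, then by the Borel–Cantelli lemma the set of $f$ that agree infinitely often with a given $a$ has measure zero, so a random $f$ has only finitely many agreements. We use conditions that are undefined on a large set, namely a member of an ultrafilter. The holes leave room for agreements, and if the ultrafilter is a P-point, a fusion argument bounds all new functions.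

Let $V\models$ GCH and $\kappa^{\omega_1}=\kappa>\omega_1$. Under CH there is a P-point $\mathcal U\in\omega^*$ (W. Rudin, 1956): every countable subfamily of $\mathcal U$ has a pseudo-intersection in $\mathcal U$, that is, a $Y\in\mathcal U$ with $Y\subseteq^*X$ (inclusion up to a finite set) for each $X$ in the subfamily. Let $\mathcal H$ be the set of all $H:\omega\to\omega\setminus\{0\}$ in $V$, so $|\mathcal H|=\omega_1$. Let $\Omega=\mathcal H\times\kappa$, and for $\xi=(H,\eta)\in\Omega$ put $H_\xi=H$.

**Definition (the forcing $P$).** Conditions are partial functions $p:\Omega\times\omega\rightharpoonup\omega$ such that $p(\xi,n)<H_\xi(n)$, the set $\operatorname{supp}p=\{\xi:\exists n\,(\xi,n)\in\operatorname{dom}p\}$ is countable, and for every $\xi$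
$$X_\xi(p)=\{n:(\xi,n)\notin\operatorname{dom}p\}\in\mathcal U .$$
Put $q\le p$ iff $q\supseteq p$.

For example, $p$ may fix $f_\xi$ on all even numbers if and only if the set of odd numbers is in $\mathcal U$. If $p\cup q$ is a function, then $X_\xi(p\cup q)=X_\xi(p)\cap X_\xi(q)\in\mathcal U$, so $p$ and $q$ are compatible via $p\cup q$. As $\mathcal U$ is free, finite extensions that respect the bounds are conditions. For $T\subseteq\Omega$ in $V$ let $P_T=\{p:\operatorname{supp}p\subseteq T\}$. Then $P\cong P_T\times P_{\Omega\setminus T}$, so for a generic $G$ the set $G_T=G\cap P_T$ is $P_T$-generic over $V$. Let $f_\xi(n)=(\bigcup G)(\xi,n)$. By finite extensions $f_\xi$ is total, so $f_\xi\in\prod_nH_\xi(n)$.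

**Lemma 3.** $P$ and each $P_T$ have the $\omega_2$-c.c., and $|P|=\kappa$.

*Proof.* A condition is a countable subset of $\Omega\times\omega\times\omega$, a set of size $\kappa$, and $\kappa^\omega=\kappa$. So $|P|\le\kappa$, and clearly $|P|\ge\kappa$. Now let $\omega_2$ conditions be given. If $\omega_2$ of them have the same support, keep these and let $R$ be that support. Otherwise there are $\omega_2$ with distinct supports; by CH and the $\Delta$-system lemma for countable sets, $\omega_2$ of them have supports that form a $\Delta$-system with a countable root $R$. There are at most $2^\omega=\omega_1$ possible restrictions to $R\times\omega$, so two of the conditions agree there. Outside $R$ their supports are disjoint or empty. So their union is a function, and they are compatible (in $P_T$ if both are in $P_T$). $\square$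

### 6.1 Fusion

The next lemma bounds every new function. The plan is to build $p_0\ge p_1\ge\cdots$ so that $p_{i+1}$, once completed by any of finitely many choices on a finite rectangle $E_i\times i$, decides the name up to $i$. The obstacle is the limit: $\bigcup_ip_i$ has holes $\bigcap_iX_\xi(p_i)$, which need not be in $\mathcal U$. A pseudo-intersection $Y$ supplies large holes, but only up to finite errors: on a finite stretch of $Y$ the limit would forget values of $p_{i+1}$ that are needed. The cure is to cut $\omega$ into blocks, put holes only in every second block, and use only those stages $i$ that start a block without holes.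

**Lemma 4.** If $p\in P$ and $\dot g$ is a name for a function from $\omega$ to the ordinals, there are $q\le p$ and finite sets $W_m$ $(m\in\omega)$ with $(W_m)_m\in V$ such that $q\Vdash\dot g(m)\in W_m$ for all $m$.

*Proof.* We may assume $\operatorname{supp}p\ne\emptyset$.

**Step 1: the descending sequence.** We build $p=p_0\ge p_1\ge\cdots$. When $p_i$ is constructed, enumerate $\operatorname{supp}p_i=\{\xi^i_k:k\in\omega\}$, with repetitions allowed, and let $E_i=\{\xi^l_k:l,k\le i\}$. The $E_i$ are finite and increasing, $E_i\subseteq\operatorname{supp}p_i$, and $\bigcup_iE_i=\bigcup_i\operatorname{supp}p_i=:A$.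

Given $p_i$ and $E_i$, let $\Sigma_i$ be the finite set of all $\sigma:E_i\times i\to\omega$ with $\sigma(\xi,n)<H_\xi(n)$. For a condition $r$ let
$$r^\sigma=\sigma\cup r{\restriction}\bigl((\Omega\times\omega)\setminus(E_i\times i)\bigr),$$
that is, overwrite $r$ by $\sigma$ on the rectangle. It is a condition, since only finitely many places change. Start with $r=p_i$ and run through $\sigma\in\Sigma_i$. At $\sigma$ choose $u\le r^\sigma$ that decides $\dot g{\restriction}(i+1)$, and replace $r$ by
$$r{\restriction}(E_i\times i)\ \cup\ u{\restriction}\bigl((\Omega\times\omega)\setminus(E_i\times i)\bigr)\supseteq r .$$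
This is a condition, and for the new $r$ we have $r^\sigma=u$. Later replacements only enlarge $r$, hence only enlarge $r^\sigma$. Let $p_{i+1}$ be the final $r$. Then for every $\sigma\in\Sigma_i$ the condition $p_{i+1}^\sigma$ decides $\dot g{\restriction}(i+1)$, say as $w_{i,\sigma}$.

**Step 2: blocks.** Put $X^i_\xi=X_\xi(p_i)\in\mathcal U$, decreasing in $i$. Since $\mathcal U$ is a P-point and $A$ is countable, there is $Y\in\mathcal U$ with $Y\subseteq^*X^i_\xi$ for all $i\in\omega$, $\xi\in A$. Choose $i_0<i_1<\cdots$ with
$$Y\setminus i_{j+1}\subseteq X_\xi^{i_j+1}\qquad(\xi\in E_{i_j}).\tag{5}$$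
This is possible because $E_{i_j}$ is finite. Since $Y\cap i_0$ is finite, for some $\varepsilon\in\{0,1\}$
$$Z=Y\cap\bigcup\{[i_j,i_{j+1}):j\equiv\varepsilon\bmod2\}\in\mathcal U .$$
Call $j$ *good* if $j\not\equiv\varepsilon\bmod2$. For good $j$, $Z\cap[i_j,i_{j+1})=\emptyset$.

**Step 3: the limit condition.** For $\xi\in A$ let $j(\xi)=\min\{j:\xi\in E_{i_j}\}$ and $Z_\xi=Z\setminus i_{j(\xi)+1}\in\mathcal U$. By (5),
$$Z_\xi\subseteq X_\xi^{i_{j(\xi)}+1}.\tag{6}$$
Define $q$ on $\{(\xi,n):\xi\in A,\ n\notin Z_\xi\}$ by $q(\xi,n)=(\bigcup_ip_i)(\xi,n)$ if this is defined, and $q(\xi,n)=0$ otherwise. Its support is contained in the countable set $A$, and $X_\xi(q)=Z_\xi\in\mathcal U$ for $\xi\in A$. So $q\in P$. Since $Z_\xi\subseteq X^0_\xi$ by (6), $q\supseteq p_0=p$.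

**Step 4: for good $j$ and $i=i_j$, $q$ extends $p_{i+1}{\restriction}((\Omega\times\omega)\setminus(E_i\times i))$.** Let $(\xi,n)\in\operatorname{dom}p_{i+1}\setminus(E_i\times i)$. We must show $n\notin Z_\xi$; then $q(\xi,n)=p_{i+1}(\xi,n)$. Note that $n\notin X_\xi^{i+1}$.

If $\xi\notin E_i$, then $j(\xi)>j$, and by (6) $Z_\xi\subseteq X_\xi^{i_{j(\xi)}+1}\subseteq X_\xi^{i+1}\not\ni n$. If $\xi\in E_i$, then $n\ge i=i_j$. Suppose $n\in Z_\xi\subseteq Z$. As $j$ is good, $n\notin[i_j,i_{j+1})$, so $n\ge i_{j+1}$. As $n\in Y$, (5) gives $n\in X_\xi^{i+1}$, a contradiction.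

**Step 5: finitely many values.** Given $m$, let $j$ be good with $i=i_j\ge m$, and put $W_m=\{w_{i,\sigma}(m):\sigma\in\Sigma_i\}$. Any $r\le q$ has a finite extension $r'$ defined on $E_i\times i$. With $\sigma=r'{\restriction}(E_i\times i)\in\Sigma_i$, Step 4 gives $r'\supseteq p_{i+1}^\sigma$, so $r'\Vdash\dot g(m)=w_{i,\sigma}(m)$. Hence $q\Vdash\dot g(m)\in W_m$. $\square$

### 6.2 Cardinal arithmetic in $V[G]$

By Lemma 4 a function from $\omega$ to $\omega_1$ in $V[G]$ has its range inside a countable set of $V$, so $\omega_1$ is preserved. By Lemma 3 all cardinals $\ge\omega_2$ are preserved. If $N\in\omega^\omega$, Lemma 4 gives finite sets $W_m$ (which we may take to be subsets of $\omega$) with $N(m)\in W_m$. So $N$ is everywhere strictly below $H(m)=1+\max(W_m\cup\{0\})$, and $H\in\mathcal H$. Thus *every $N\in\omega^\omega$ is everywhere strictly below some $H\in\mathcal H$*. As $|\mathcal H|=\omega_1$, we get $\mathfrak d=\omega_1$.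

There are $\kappa$ many $\xi$ with $H_\xi\equiv2$, and their $f_\xi$ are pairwise distinct: given $p$ and $\xi\ne\xi'$, pick $n\in X_\xi(p)\cap X_{\xi'}(p)$ and assign different values. So $\mathfrak c\ge\kappa$. A nice name for a subset of $\omega_1$ consists of $\omega_1$ antichains, each of size $\le\omega_1$, so there are at most $(\kappa^{\omega_1})^V=\kappa$ of them and $2^{\omega_1}\le\kappa$. Therefore in $V[G]$
$$\mathfrak c=2^{\omega_1}=\kappa,\qquad\kappa^{\omega_1}=\kappa,\qquad\operatorname{cf}\kappa>\omega_1,$$
the last by König's theorem.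

**Lemma 5.** If $T\in V$, $T\subseteq\Omega$, and $x\in V[G_T]$ is an element of $\omega^\omega$ or a function from $\omega_1$ to $\omega^\omega$, then $x\in V[G_S]$ for some $S\subseteq T$ with $S\in V$ and $|S|\le\omega_1$.

*Proof.* Code $x$ by a subset of $\omega_1$, using a bijection in $V$ between $\omega_1$ and $\omega_1\times\omega\times\omega$. By Lemma 3 a nice $P_T$-name for the code involves at most $\omega_1$ conditions. Let $S$ be the union of their supports. The name is a $P_S$-name, and it has the same value under $G_S=G_T\cap P_S$. $\square$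

## 7. Match sets of generic functions

We now make precise that the functions $f_\xi$ agree with prescribed functions, several at a time, even when the prescribed function for one index is computed from other generic functions.

**Definition (admissible system).** An *admissible system* is a finite sequence $(\xi_i,T_i,a_i)_{1\le i\le k}$, $k\ge0$, with distinct $\xi_i\in\Omega$, $T_i\in V$, $T_i\subseteq\Omega\setminus\{\xi_i,\xi_{i+1},\dots,\xi_k\}$ and $a_i\in V[G_{T_i}]\cap\prod_nH_{\xi_i}(n)$. Its *match set* is
$$M=\{n:f_{\xi_i}(n)=a_i(n)\text{ for all }i\le k\} .$$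

So the target $a_i$ may depend on the earlier generic functions $f_{\xi_1},\dots,f_{\xi_{i-1}}$, but not on $f_{\xi_i}$ or the later ones. This triangular shape matters. Let $H_{\xi_1}\equiv H_{\xi_2}\equiv2$. The system $(\xi_1,\emptyset,0),(\xi_2,\{\xi_1\},f_{\xi_1})$ is admissible, and its match set is $\{n:f_{\xi_1}(n)=f_{\xi_2}(n)=0\}$. The requirements $f_{\xi_1}=1-f_{\xi_2}$ and $f_{\xi_2}=f_{\xi_1}$, each depending on the other index, can never be met at the same $n$.

**Lemma 6.** The match set of every admissible system is infinite.

*Proof.* Let $\dot a_i$ be a $P_{T_i}$-name for $a_i$. Replacing it by a name for the zero function wherever $\dot a_i\notin\prod_nH_{\xi_i}(n)$, we may assume that every condition forces $\dot a_i\in\prod_nH_{\xi_i}(n)$. Given $p\in P$ and $m$, pick $n\ge m$ in $\bigcap_iX_{\xi_i}(p)\in\mathcal U$ (any $n\geq m$ if $k=0$). We treat $i=1,\dots,k$ in order and keep the places $(\xi_j,n)$ free until their turn.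

Let $p^0=p$. Suppose $p^{i-1}\le p$ is undefined at $(\xi_j,n)$ for all $j\ge i$. Choose $r\le p^{i-1}{\restriction}(T_i\times\omega)$ in $P_{T_i}$ and $v<H_{\xi_i}(n)$ with $r\Vdash\dot a_i(n)=v$, and let
$$p^i=p^{i-1}\cup r\cup\{((\xi_i,n),v)\} .$$
Outside $T_i\times\omega$ the condition $r$ is undefined, and on $T_i\times\omega$ it extends $p^{i-1}$. Since $\xi_j\notin T_i$ for $j\ge i$, neither $p^{i-1}$ nor $r$ is defined at $(\xi_j,n)$ for $j\ge i$. So $p^i$ is a function, hence a condition, and it is undefined at $(\xi_j,n)$ for $j>i$. At the end, $p^k\le p$ forces $f_{\xi_i}(n)=\dot a_i(n)$ for all $i\le k$. So $p^k$ forces that $n\ge m$ is in the match set. By density the match set is infinite. $\square$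

**Concatenation.** Let $(\xi_i,T_i,a_i)_{i\le k}$ and $(\zeta_j,T'_j,b_j)_{j\le l}$ be admissible, and suppose that no $\zeta_j$ is in $\{\xi_1,\dots,\xi_k\}\cup\bigcup_iT_i$. Then the first followed by the second is admissible: the indices are distinct, $T_i$ avoids $\xi_i,\dots,\xi_k$ and all $\zeta_j$, and nothing changes for $T'_j$, which may contain some $\xi_i$. The match set of the concatenation is the intersection of the two match sets.

## 8. Building ultrafilters with (IP)

Work in $V[G]$. We build an increasing chain of filters of length $\kappa$. At an interpolation task we use a fresh index $\xi$, and we need $\{n:f_\xi(n)=a(n)\}$ to meet every $B$ in the current filter. Freshness alone does not give this. Let $B\in V$ be infinite with $\omega\setminus B\in\mathcal U$, and let $H_\xi\equiv2$. The condition with $p(\xi,n)=0$ for all $n\in B$ forces that $\{n:f_\xi(n)=1\}$ misses $B$. So we carry a promise along the construction: the filter meets every match set whose indices are still unused.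

**Definition ($R$-free).** An admissible system is *off $R$* if all its $\xi_i$ are outside $R$. For $R\subseteq\Omega$ a filter $\mathcal F$ on $\omega$ is *$R$-free* if $B\cap M\ne\emptyset$ for all $B\in\mathcal F$ and all match sets $M$ of admissible systems off $R$.

Taking $k=0$, $M=\omega$, we see that an $R$-free filter is proper. Lemma 6 says precisely that the cofinite filter is $\emptyset$-free. Only the indices $\xi_i$ must avoid $R$; the sets $T_i$ may meet it.

**Bookkeeping.** Enumerate $\mathcal P(\omega)=\{C_\alpha:\alpha<\kappa\}$. Enumerate all triples $(\vec m,\vec n,N)\in(\omega^\omega)^{\omega_1}\times(\omega^\omega)^{\omega_1}\times\omega^\omega$ as $(t_\alpha)_{\alpha<\kappa}$, each occurring cofinally often; this is possible as $\kappa^{\omega_1}=\kappa$. Fix $\epsilon\in2^\kappa$. We construct increasing filters $\mathcal F_\alpha$ and increasing sets $R_\alpha\subseteq\Omega$ with $|R_\alpha|\le\omega_1+|\alpha|<\kappa$ such that $\mathcal F_\alpha$ is $R_\alpha$-free. All choices are made by a fixed well-ordering, the same for every $\epsilon$.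

Let $\mathcal F_0$ be the cofinite filter and $R_0=\emptyset$. At limits take unions. Freeness is preserved, since a member of the union is in some $\mathcal F_\alpha$ and a system off the union is off $R_\alpha$. At step $\alpha\to\alpha+1$ start with $(\mathcal F_\alpha,R_\alpha)$ and perform three moves; $(\mathcal F,R)$ denotes the current pair. Each move adds at most $\omega_1$ elements to $R$.

**Move (i): splitting, to obtain many ultrafilters.** Choose $\xi\notin R$ with $H_\xi\equiv2$. Add $\{n:f_\xi(n)=\epsilon(\alpha)\}$ to $\mathcal F$ and $\xi$ to $R$. *Freeness.* Let a system off the new $R$ with match set $M'$ be given, and $B\in\mathcal F$. The concatenation of $(\xi,\emptyset,\text{constant }\epsilon(\alpha))$ with this system is admissible, because $\xi$ is not one of its indices. It is off the old $R$. So its match set $\{n:f_\xi(n)=\epsilon(\alpha)\}\cap M'$ meets $B$. Every member of the new filter contains some $B\cap\{n:f_\xi(n)=\epsilon(\alpha)\}$.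

**Move (ii): deciding $C=C_\alpha$.** If the filter generated by $\mathcal F\cup\{C\}$ is $R$-free, use it. Otherwise there are $B\in\mathcal F$ and an admissible system $(\xi_i,T_i,a_i)_{i\le k}$ off $R$ with match set $M$ such that $B\cap C\cap M=\emptyset$. By Lemma 5 we may shrink the $T_i$ so that $|T_i|\le\omega_1$; the system stays admissible and $M$ does not change. Add $M$ to $\mathcal F$ and $\{\xi_1,\dots,\xi_k\}\cup\bigcup_iT_i$ to $R$. Then $\omega\setminus C\supseteq B\cap M$ is in the new filter. *Freeness.* A system off the new $R$, with match set $M'$, has no index in $\{\xi_1,\dots,\xi_k\}\cup\bigcup_iT_i$. So it can be placed after $(\xi_i,T_i,a_i)_{i\le k}$, and the concatenation is off the old $R$. Hence $M\cap M'$ meets every member of $\mathcal F$.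

**Move (iii): the task $t_\alpha=(\vec m,\vec n,N)$.** If $\{n:m_\gamma(n)\le n_{\gamma'}(n)\le N(n)\}\notin\mathcal F$ for some $\gamma,\gamma'<\omega_1$, do nothing. Otherwise choose $H\in\mathcal H$ with $N<H$ everywhere (Section 6.2), then $S\in V$ with $S\subseteq\Omega$, $|S|\le\omega_1$ and $\vec m,\vec n\in V[G_S]$ (apply Lemma 5 with $T=\Omega$ to both and take the union), and $\xi=(H,\eta)\notin R\cup S$, which exists since $|R\cup S|<\kappa$. Add all sets $\{n:m_\gamma(n)\le f_\xi(n)\le n_{\gamma'}(n)\}$ $(\gamma,\gamma'<\omega_1)$ to $\mathcal F$, and add $S\cup\{\xi\}$ to $R$.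

*Freeness.* Let $B\in\mathcal F$, let $\Gamma\subseteq\omega_1$ be finite and nonempty, and let $(\zeta_j,T'_j,b_j)_{j\le l}$ be an admissible system off the new $R$. It suffices to find in its match set an $n\in B$ with $m_\gamma(n)\le f_\xi(n)\le n_{\gamma'}(n)$ for all $\gamma,\gamma'\in\Gamma$. Put
$$a(n)=\min\{H(n)-1,\ \max_{\gamma\in\Gamma}m_\gamma(n)\},\qquad B_1=\{n:\max_{\gamma\in\Gamma}m_\gamma(n)\le\min_{\gamma\in\Gamma}n_\gamma(n)\text{ and }n_\gamma(n)\le N(n)\ (\gamma\in\Gamma)\} .$$
Then $a\in V[G_S]\cap\prod_nH(n)$ and $B_1\in\mathcal F$. On $B_1$ we have $\max_{\gamma\in\Gamma}m_\gamma\le N<H$, so $a=\max_{\gamma\in\Gamma}m_\gamma$ there. Hence on $B_1\cap\{n:f_\xi(n)=a(n)\}$ we have $m_\gamma\le f_\xi\le n_{\gamma'}$ for all $\gamma,\gamma'\in\Gamma$. As $\xi\notin S$ and no $\zeta_j$ is in $S\cup\{\xi\}$, the concatenation of $(\xi,S,a)$ with the $\zeta$-system is admissible, and it is off the old $R$. So its match set meets $B\cap B_1\in\mathcal F$, as required.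

**Proof of Theorem B.** Let $\mathcal D_0=\bigcup_{\alpha<\kappa}\mathcal F_\alpha$. It is a proper filter containing the cofinite filter, and by move (ii) it is an ultrafilter. So it is a free ultrafilter.

*It has (IP).* Suppose $(\vec m,\vec n,N)$ satisfies the hypothesis of (IP) modulo $\mathcal D_0$. The $\omega_1$ sets $\{n:m_\gamma(n)\le n_{\gamma'}(n)\le N(n)\}$ are in $\mathcal D_0$, and since $\operatorname{cf}\kappa>\omega_1$ they all lie in one $\mathcal F_\alpha$. Take $\beta\ge\alpha$ with $t_\beta=(\vec m,\vec n,N)$. At step $\beta$ move (iii) puts all sets $\{n:m_\gamma(n)\le f_\xi(n)\le n_{\gamma'}(n)\}$ into the filter, so $f=f_\xi$ interpolates.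

*There are $2^{\mathfrak c}$ of them.* Let $\epsilon\ne\epsilon'$ in $2^\kappa$ and let $\alpha$ be least with $\epsilon(\alpha)\ne\epsilon'(\alpha)$. Up to stage $\alpha$ the two constructions coincide, so $\mathcal F_\alpha$, $R_\alpha$ and the $\xi$ of move (i) are the same, and then disjoint sets are added. So the resulting ultrafilters differ, and we get $2^\kappa=2^{\mathfrak c}$ of them. By Section 6.2, $V[G]$ has the same cardinals as $V$ and satisfies $\mathfrak d=\omega_1$ and $\mathfrak c=\kappa$. $\square$

With Theorem A this completes the proof of the main result.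

## 9. Limit points of countable discrete sets are sums

**Proof of Theorem C.** We show that each $\mathcal F$ as in the theorem is, up to a bijection of index sets, of the form $\sum_{\mathcal D}\mathcal E'_i$. Let $\mathcal F$ be a limit point of the countable discrete set $Q\subseteq\omega^*$. Then $Q$ is infinite, so write $Q=\{\mathcal E_i:i\in\omega\}$ without repetitions.

**Step 1: a partition that separates $Q$.** By discreteness choose $B_i\in\mathcal E_i$ with $B_i\notin\mathcal E_k$ for $k\ne i$, and let $A_i=B_i\setminus\bigcup_{l<i}B_l$. Since $B_l\notin\mathcal E_i$ for $l<i$, we have $A_i\in\mathcal E_i$. The $A_i$ are pairwise disjoint; enlarge $A_0$ by $\omega\setminus\bigcup_iA_i$. Now $(A_i)$ is a partition of $\omega$ into infinite sets with $A_i\in\mathcal E_i$, and hence $A_i\notin\mathcal E_k$ for $k\ne i$.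

**Step 2: the ultrafilter $\mathcal D$.** Let $\mathcal D=\{Z\subseteq\omega:\bigcup_{i\in Z}A_i\in\mathcal F\}$, an ultrafilter on $\omega$. It is free. Indeed, if $A_i\in\mathcal F$, then $\{\mathcal G\in\omega^*:A_i\in\mathcal G\}$ is a neighborhood of $\mathcal F$ that meets $Q$ only in $\mathcal E_i$. If $\mathcal F=\mathcal E_i$, this contradicts directly that $\mathcal F$ is a limit point of $Q$. If $\mathcal F\ne\mathcal E_i$, shrink the neighborhood to exclude $\mathcal E_i$; then it misses $Q$, again a contradiction.

**Step 3: $X\in\mathcal F\iff\{i:X\in\mathcal E_i\}\in\mathcal D$.** Suppose $Z=\{i:X\in\mathcal E_i\}\in\mathcal D$ but $X\notin\mathcal F$. Then $Y=\bigcup_{i\in Z}A_i\setminus X\in\mathcal F$. As $\mathcal F$ is in the closure of $Q$, $Y\in\mathcal E_k$ for some $k$. Then $\bigcup_{i\in Z}A_i\in\mathcal E_k$. Since $A_k\in\mathcal E_k$, this forces $k\in Z$, so $X\in\mathcal E_k$, which contradicts $X\cap Y=\emptyset$. This is the direction "$\Leftarrow$". If $\{i:X\in\mathcal E_i\}\notin\mathcal D$, then $\{i:\omega\setminus X\in\mathcal E_i\}\in\mathcal D$,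 so $\omega\setminus X\in\mathcal F$ by what was just proved, and $X\notin\mathcal F$.

**Step 4: apply Theorem A.** Choose bijections $A_i\to\{i\}\times\omega$; together they form a bijection $\omega\to\omega\times\omega$. It carries $\mathcal E_i$, which contains $A_i$, to a free ultrafilter $\mathcal E'_i$ on the $i$-th column, regarded as an ultrafilter on $\omega$. By Step 3 it carries $\mathcal F$ onto $\sum_{\mathcal D}\mathcal E'_i$. So $\mathbb I_{\mathcal F}$ is homeomorphic to the ultra-arc of this sum. In the model of Theorem B we have $\mathfrak d=\omega_1$, so $\operatorname{cof}(\omega^\omega/\mathcal D)=\omega_1$, as shown in the proof of Theorem A. By the first part of Theorem A, $\mathbb I_{\mathcal D_0}\not\cong\mathbb I_{\mathcal F}$ for each of the $2^{\mathfrak c}$ ultrafilters $\mathcal D_0$ of Theorem B. These ultrafilters do not depend on $\mathcal F$. $\square$
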